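# The Banach–Mazur compactum in dimension at least three

## 1. The guess "never a Hilbert cube", tested in the plane and in space

For $n\ge 2$ let $\operatorname{BM}(n)$ be the set of isometry classes of $n$-dimensional real Banach spaces, with the topology given by the Banach–Mazur distance
$$d(E,F)=\ln\inf\{\|T\|\cdot\|T^{-1}\| \mid T:E\to F\text{ a linear isomorphism}\}.$$
For example, $\ell_1^2$ and $\ell_\infty^2$ are the same point of $\operatorname{BM}(2)$: the map $(x,y)\mapsto(x+y,x-y)$ is an isometry from $\ell_1^2$ onto $\ell_\infty^2$, because $\max(|x+y|,|x-y|)=|x|+|y|$. Let $Q=[0,1]^{\mathbb N}$ be the Hilbert cube. A. Pełczyński asked whether the spaces $\operatorname{BM}(n)$ are homeomorphic to $Q$. It is known that $\operatorname{BM}(2)$ is not. What happens for $n\ge3$? (This form of the problem comes from the paper "Affine group acting on hyperspaces of compact convex subsets of $\mathbb R^n$".)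

The first guess is "no, for every $n$". Whatever goes wrong for $n=2$ should go wrong at the most symmetric point, the Euclidean space, and that point has even more symmetry when $n$ is larger. Let us test the guess near that point.

A norm is determined by its restriction to the sphere $S=S^{n-1}$, and the Euclidean norm is the constant function $1$. Write other norms as $1+v$. They are even functions. By rescaling and by a linear change of coordinates one can remove from $v$ the spherical harmonics of degree $0$ and $2$ (Section 3 does this precisely), and then only orthogonal changes of coordinates remain. Keep the degrees $4,6,\dots,2k$ and call the space of these functions $V_k$. Let $Y_k$ be the space of rays in $V_k$ modulo $O(n)$. Section 4 will show that the cone over $Y_k$, with the Euclidean space as apex, is a finite-dimensional piece of $\operatorname{BM}(n)$.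

In $Q$ every point can be avoided by a small perturbation: move one far coordinate. So ask: can the cone over $Y_k$ be pushed off its apex by small moves inside the cone over $Y_{k'}$, for some larger $k'$? If $Y_k\hookrightarrow Y_{k'}$ is null-homotopic, yes; Section 7 does it. Conversely, suppose that arbitrarily small moves avoid the apex. On the base $Y_k$ a small enough move is homotopic, in the complement of the apex, to the inclusion (that complement is an ANR, so close maps from a compact space are homotopic). The moved map extends over the cone, and the complement of the apex retracts by deformation onto $Y_{k'}$. Hence $Y_k\hookrightarrow Y_{k'}$ is null-homotopic. So the test is whether the links $Y_k$ contract inside larger links.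

**The plane.** For $n=2$ write $v(\theta)=\sum_{j=2}^k\operatorname{Re}(z_je^{2ij\theta})$. Then $V_k=\mathbb C^{k-1}$. Rotations act, up to the sign of the angle, by $z_j\mapsto\lambda^{2j}z_j$ with $|\lambda|=1$, and since $\lambda^2$ runs through the whole circle the orbits are those of $z_j\mapsto\lambda^jz_j$. The reflection $\theta\mapsto-\theta$ acts by $z\mapsto\bar z$. Each ray, and also each orbit of $z_j\mapsto t^jz_j$ $(t>0)$, meets the unit sphere of $\mathbb C^{k-1}$ exactly once. So
$$Y_k=\big((\mathbb C^{k-1}\setminus0)/(z_j\sim\lambda^jz_j,\ \lambda\in\mathbb C^*)\big)\big/\text{conjugation}.$$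

* For $k=2$ this is a point.
* For $k=3$, before dividing by conjugation, a point of the unit sphere modulo rotation is described by $|z_2|\in[0,1]$ and, when $0<|z_2|<1$, by the phase of $z_2^3\bar z_3^2$; the result is a $2$-sphere. Conjugation reflects the phase, so $Y_3$ is a disc. Still no obstruction.
* For $k\ge4$, consider the map $[x_2:\dots:x_k]\mapsto(x_2^2,x_3^3,\dots,x_k^k)$ from $\mathbb CP^{k-2}$ onto $Y_k$. If $y_j^j=\lambda^jx_j^j$ for all $j$, then $y_j=\lambda\zeta_jx_j$ with $\zeta_j^j=1$, and similarly with $\bar x_j$ in place of $x_j$. So $Y_k=\mathbb CP^{k-2}/\Gamma$, where $\Gamma$ is the finite group generated by the roots of unity $\zeta_j$ on the coordinates and by conjugation. Hence $H^*(Y_k;\mathbb Q)=H^*(\mathbb CP^{k-2};\mathbb Q)^\Gamma$. The roots of unity lie in a connected group, so they fix the hyperplane class $h$; conjugation sends $h$ to $-h$. Therefore $h^2\ne0$ survives in $H^4(Y_k;\mathbb Q)$. The inclusion $Y_k\to Y_{k'}$ is covered by $\mathbb CP^{k-2}\subset\mathbb CP^{k'-2}$, which carries $h^2$ to $h^2$. So $Y_k\to Y_{k'}$ is never null-homotopic.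

In the plane the guess passes the test.

**Space.** Let $n=3$. The obvious way to contract $Y_k$ inside $Y_{k'}$ is to move every $v$ along a segment to one fixed function $e\in V_{k'}\setminus V_k$, where the segment misses $0$. This descends to $O(3)$-orbits if $e$ is $O(3)$-invariant. Here the approach stops: $O(3)$ is transitive on $S$, so its invariant functions are constants, and $V_{k'}$ contains no invariant function except $0$. But now let $N=O(2)\times O(1)$ be the stabilizer of an axis. The zonal harmonics of every even degree are $N$-invariant. So modulo $N$, instead of modulo $O(3)$, the link does contract in a larger link. It remains to pass from $N$ to $O(3)$. The price depends on $O(3)/N=\mathbb RP^2$, whose Euler characteristic is $1$, and a transfer argument will show that for cohomology this means there is no price at all.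

Try the same in the plane. The closed subgroups of $O(2)$ are $O(2)$, $SO(2)$ and finite groups. The first two have no nonzero invariant function in $V_{k'}$; for a finite $N$ the quotient $O(2)/N$ is a union of circles, with Euler characteristic $0$. The two requirements, an invariant function and Euler characteristic $1$, exclude each other. In space they do not. The guess is wrong from dimension three on:

**Theorem 1.** For every $n\ge3$, $\operatorname{BM}(n)$ is homeomorphic to the Hilbert cube $Q$.

## 2. Retracts, Toruńczyk's criterion and the semialgebraic toolbox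

**Definition (ANR, AR).** A compact metric space is an *absolute neighborhood retract* (ANR) if, whenever it is a closed subset of a metric space, it is a retract of one of its neighborhoods there. It is an *absolute retract* (AR) if it is always a retract of the whole space. Finite polyhedra are ANRs; the circle is an ANR but not an AR; $\{0\}\cup\{1/i:i\ge1\}$ is not an ANR, since it is not locally connected. A contractible ANR is an AR.

**Definition (semialgebraic set).** A subset of $\mathbb R^N$ is *semialgebraic* if it is a finite Boolean combination of sets given by polynomial equations and inequalities; a map is semialgebraic if its graph is. Examples: $O(n)\subset\mathbb R^{n\times n}$, and the function $|x|$. By Tarski–Seidenberg, a set described from semialgebraic sets by a first-order formula over $\mathbb R$ is semialgebraic.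

We use the following facts.

* **(F1)** (Toruńczyk, Fund. Math. 106 (1980) 31–40.) A compact AR $X$ is homeomorphic to $Q$ if for every $d$ any two maps $I^d\to X$ can be arbitrarily closely approximated by maps with disjoint images.
* **(F2)** (Hanner; Hu, *Theory of Retracts*, IV.6.3.) A compact metric space $X$ is an ANR if for every $\varepsilon>0$ there are an ANR $Y$, maps $\varphi:X\to Y$, $\psi:Y\to X$ and a homotopy from $\mathrm{id}_X$ to $\psi\varphi$ whose tracks have diameter $<\varepsilon$.
* **(F3)** (Bochnak–Coste–Roy, *Real Algebraic Geometry*.) Compact semialgebraic sets are triangulable; Tarski–Seidenberg; semialgebraic surjections have semialgebraic sections (choice); a semialgebraic map on a semialgebraic set of dimension $e$ is $C^1$ on some $e$-dimensional $C^1$ submanifold contained in that set; an infinite semialgebraic set contains a semialgebraic arc; if all fibers of a semialgebraic map have dimension $\le d$, the dimension of the domain is at most $d$ plus that of the image; the set of points over which the fiber has dimension $\ge r$ is semialgebraic of dimension $\le\dim(\text{domain})-r$.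
* **(F4)** (Montgomery–Yang; Bredon, *Introduction to Compact Transformation Groups*, II.6.2.) If a compact Lie group acts on a space $\Sigma$, paths in the orbit space lift to $\Sigma$.
* **(F5)** (Hilbert.) For a finite-dimensional real representation of a compact group the algebra of invariant polynomials is finitely generated, and a finite generating set separates orbits. Hence for a compact invariant set $Y$ the generating map embeds $Y/G$ in some $\mathbb R^a$. If $Y$ is semialgebraic, the image is compact semialgebraic, so $Y/G$ is homeomorphic to a finite polyhedron.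

To see what (F1) asks: in $I^3$ it fails. The maps $(s,t)\mapsto(s,t,\frac12)$ and $(s,t)\mapsto(\frac12,\frac12,t)$ cannot be separated by small perturbations, because the difference map $(s,t,t')\mapsto(s-\frac12,t-\frac12,\frac12-t')$ has degree $\pm1$ around $0$ on the boundary of the cube, and a perturbation of it still has a zero. In $Q$ it holds: change one far coordinate to $0$ in the first map and to $1$ in the second.

**Notation.** $G=O(n)$; $\sigma$ is the invariant probability measure on $S=S^{n-1}$; $\gamma$ is the standard Gaussian measure on $\mathbb R^n$, and $E$ is expectation with respect to it. Positively $1$-homogeneous functions on $\mathbb R^n$ are identified with their restrictions to $S$; $\|\cdot\|$ is the sup norm on $C(S)$; $(gf)(u)=f(g^{-1}u)$. $\mathcal H_j\subset C(S)$ is the space of spherical harmonics of degree $j$. The $\mathcal H_j$ are pairwise non-isomorphic irreducible $G$-modules, mutually orthogonal, with dense sum.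

Consequently *every finite-dimensional $G$-invariant subspace of $C(S)$ is a sum of finitely many $\mathcal H_j$*. It is a sum of irreducible ones. An irreducible $W$ maps to each $\mathcal H_j$ by orthogonal projection; by Schur's lemma each of these maps is zero or an isomorphism. At most one is nonzero, since the $\mathcal H_j$ are pairwise non-isomorphic, and at least one is, by density. Thus $W$ has components in one $\mathcal H_j$ only, and $W=\mathcal H_j$.

Sections 3 and 4 need only $n\ge2$; from Section 5 on, $n\ge3$.

## 3. A convex set of norms on which only $O(n)$ acts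

$\operatorname{BM}(n)$ is the set of norms modulo $GL(n)$, a noncompact group. We choose in every $GL(n)$-orbit a position, unique up to $O(n)$, in such a way that the chosen norms form a compact *convex* set. The choice is a minimization. For a seminorm $f$ on $\mathbb R^n$ and $A\in GL(n)$ put
$$\Psi_f(A)=\int f(Ax)\,d\gamma(x)-\log|\det A|.$$

**Step 1: a unique minimizer.** Rotation invariance of $\gamma$ gives $\Psi_f(AO)=\Psi_f(A)$ for $O\in O(n)$, and directly
$$\Psi_{f\circ C}(A)=\Psi_f(CA)+\log|\det C|\qquad(C\in GL(n)).\tag{1}$$
Let $\mathcal P$ be the open convex cone of positive definite symmetric matrices. On $\mathcal P$ the first term of $\Psi_f$ is convex, as $A\mapsto f(Ax)$ is convex, and $-\log\det$ is strictly convex. So $\Psi_f|_{\mathcal P}$ is strictly convex.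

Let $f$ be a norm with $f\ge c|x|$, $c>0$, and $A\in\mathcal P$. If $e$ is a unit eigenvector for the largest eigenvalue, $|Ax|\ge\|A\|_{op}|\langle x,e\rangle|$. With $\kappa=E|x_1|$ we get
$$\Psi_f(A)\ge c\kappa\|A\|_{op}-n\log\|A\|_{op},\qquad \Psi_f(A)\ge-\log\det A.$$
If $\Psi_f(A)\le L$, the first inequality bounds $\|A\|_{op}$ from above and the second bounds $\det A$ from below. So $\{A\in\mathcal P:\Psi_f(A)\le L\}$ lies in a compact set $K(c,L)\subset\mathcal P$ depending only on $c,L$. Hence there is a unique minimizer $A_f\in\mathcal P$. Since every $A\in GL(n)$ is uniquely $A=BO$ with $B\in\mathcal P$, $O\in O(n)$, we have $\operatorname{argmin}_{GL(n)}\Psi_f=A_fO(n)$. By (1),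
$$\operatorname{argmin}\Psi_{f\circ C}=C^{-1}\operatorname{argmin}\Psi_f,\qquad A_{f\circ g}=g^{-1}A_fg\ (g\in O(n)),\qquad A_{cf}=c^{-1}A_f\ (c>0).\tag{2}$$
For the second formula, $g^{-1}A_fO(n)$ contains $g^{-1}A_fg\in\mathcal P$. Example: for $f=|\cdot|$, (2) shows that $A_f$ commutes with $O(n)$, so $A_f=aI$, where $a$ minimizes $ab-n\log a$ with $b=E|x|$; thus $A_f=\frac nbI$.

**Step 2: $A_f$ depends continuously on the norm $f$.** Let $f_j\to f$ uniformly on $S$, with $f\ge c$ on $S$. For large $j$ we have $c/2\le f_j\le C$ on $S$. Then $\Psi_{f_j}(A_{f_j})\le\Psi_{f_j}(I)\le L:=C\,E|x|$, so $A_{f_j}\in K(c/2,L)$. Also $|\Psi_{f_j}(A)-\Psi_f(A)|\le\|f_j-f\|\,E|Ax|\to0$ uniformly on compact sets. If a subsequence of $(A_{f_j})$ converges to $A\in\mathcal P$, passing to the limit in $\Psi_{f_j}(A_{f_j})\le\Psi_{f_j}(A_f)$ gives $\Psi_f(A)\le\Psi_f(A_f)$, so $A=A_f$. Hence $A_{f_j}\to A_f$.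

**Step 3: the condition "the minimizer is $I$" is linear in $f$.** For symmetric $B$ substitute $y=(I+tB)x$ and differentiate the Gaussian density $(2\pi)^{-n/2}\det(I+tB)^{-1}e^{-|(I+tB)^{-1}y|^2/2}$. This gives
$$\frac{d}{dt}\Big|_0\Psi_f(I+tB)=\int f(y)\big(\langle By,y\rangle-\operatorname{tr}B\big)d\gamma(y)-\operatorname{tr}B.$$
By convexity $I$ minimizes $\Psi_f$ on $\mathcal P$ iff this vanishes for all $B$, that is, iff $\int f(y)(yy^T-I)\,d\gamma=I$. In polar coordinates, with $b=E|y|$ and $E|y|^3=(n+1)b$, the condition reads
$$b\Big[(n+1)\int_Sf\,uu^T\,d\sigma-\Big(\int_Sf\,d\sigma\Big)I\Big]=I.$$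
Taking traces gives $\int_Sf\,d\sigma=n/b$, and then $\int_Sf\,uu^Td\sigma=\frac1bI$. Conversely, $\int_Sf\,uu^Td\sigma=\frac1bI$ gives $\int_Sf\,d\sigma=n/b$ by taking traces, and the bracket is $\big(\frac{n+1}b-\frac nb\big)I=\frac1bI$. So the condition is equivalent to $\int_Sf\,uu^Td\sigma=\frac1bI$. Define
$$\mathcal M=\Big\{f\text{ a seminorm}:\int_Sf(u)\,uu^T\,d\sigma(u)=\tfrac1nI\Big\}\subset C(S).$$
Then $f\in\mathcal M$ iff $I$ minimizes $\Psi_{(n/b)f}$ on $\mathcal P$. Clearly $\mathcal M$ is convex and $G$-invariant, contains $1$, and $\int_Sf\,d\sigma=1$ for $f\in\mathcal M$. Example: if a norm is invariant under all permutations and sign changes of the coordinates, $\int f\,uu^Td\sigma$ commutes with these and is a scalar matrix, so a multiple of the norm lies in $\mathcal M$. This covers all $\ell_p^n$.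

**Step 4: $\mathcal M$ consists of norms and is compact.** Suppose $f\in\mathcal M$ and $f(u_0)=0$, $|u_0|=1$. For $A_s=I+su_0u_0^T$ the vector $A_sx-x$ is a multiple of $u_0$, so $f(A_sx)=f(x)$, and $\Psi_{(n/b)f}(A_s)=\mathrm{const}-\log(1+s)\to-\infty$ as $s\to\infty$, against minimality at $I$. So $f$ is a norm.

Let $R_0=\max_Sf=f(u_0)$. Hahn–Banach gives a linear $\varphi\le f$ with $\varphi(u_0)=R_0$. As $f$ is even, $|\varphi|\le f$, so $1=\int f\,d\sigma\ge\int|\varphi|\,d\sigma\ge R_0\int|u_1|\,d\sigma$. Hence $R_0\le R_*:=1/\int|u_1|d\sigma$ for all $f\in\mathcal M$, and $|f(u)-f(v)|\le f(u-v)\le R_*|u-v|$. So $\mathcal M$ is bounded and equi-Lipschitz; it is closed in $C(S)$ because all its defining conditions are. By Arzelà–Ascoli it is compact. The function $(f,u)\mapsto f(u)$ is continuous and positive on $\mathcal M\times S$, so there is $c_0>0$ with $f\ge c_0$ on $S$ for all $f\in\mathcal M$.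

**Step 5: a normalizing map onto $\mathcal M$.** For a norm $f$ put $r(f)=\frac bn\,f\circ A_f$. By (2), $\operatorname{argmin}\Psi_{f\circ A_f}=A_f^{-1}A_fO(n)=O(n)$, so $I$ minimizes $\Psi_{f\circ A_f}$ and $r(f)\in\mathcal M$. By Step 2, $r$ is continuous. By (2), $r(f\circ g)=\frac bn f\circ g\circ g^{-1}A_fg=r(f)\circ g$ for $g\in G$. For $f\in\mathcal M$ we have $I=A_{(n/b)f}=\frac bnA_f$, so $A_f=\frac nbI$ and $r(f)=f$.

**Proposition 2.** The map $f\mapsto(\mathbb R^n,f)$ induces a homeomorphism $\mathcal M/G\cong\operatorname{BM}(n)$. The class $[1]$ corresponds to the Euclidean space, and $G1=\{1\}$.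

*Proof.* Surjectivity: $r(f)=f\circ(\frac bnA_f)$ is isometric to $f$. Continuity: if $f,f'\in\mathcal M$ and $\|f-f'\|\le\eta$, then $f\le(1+\eta/c_0)f'$ and $f'\le(1+\eta/c_0)f$, so the identity map has distortion at most $(1+\eta/c_0)^2$. Fibers: $f\circ g$ with $g\in G$ is isometric to $f$. If $f,f'\in\mathcal M$ are isometric, $f'=f\circ C$ with $C\in GL(n)$. Both argmin sets equal $\frac nbO(n)$ by Step 5, so (2) gives $O(n)=C^{-1}O(n)$ and $C\in O(n)$. So we have a continuous bijection from the compact space $\mathcal M/G$ to the metric space $\operatorname{BM}(n)$, hence a homeomorphism. $\square$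

Write $X=\mathcal M/G$, with the metric $\operatorname{dist}([f],[f'])=\min_g\|f-gf'\|$.

## 4. Polyhedral cones inside $\mathcal M/O(n)$

We now make the cones of Section 1 precise, and show that they approximate $X$ so well that $X$ is an AR.

Every $f\in\mathcal M$ is even; its $\mathcal H_0$-component is $1$; and its $\mathcal H_2$-component is $0$, because $\mathcal H_2$ consists of the trace-free quadratic forms and $\int f(uu^T-\frac1nI)d\sigma=0$. Put
$$V_k=\bigoplus_{j=2}^k\mathcal H_{2j}\quad(k\ge2),\qquad\mathcal M_k=\mathcal M\cap(1+V_k).$$
If $\mathcal F\subset C(S)$ is a finite-dimensional $G$-invariant subspace, it is a finite sum of $\mathcal H_j$, so $\mathcal M\cap\mathcal F\subset\mathcal M_k$ for all large $k$.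

**Step 1: $\mathcal M_k-1$ is a compact convex semialgebraic neighborhood of $0$ in $V_k$.** Compactness and convexity are inherited from $\mathcal M$. All elements of $1+V_k$ satisfy the linear condition defining $\mathcal M$, so we must see that for small $v\in V_k$ the function $F(x)=|x|(1+v(x/|x|))$ is a norm. It is even, $1$-homogeneous, smooth off $0$, and positive off $0$ for small $v$. Its gradient is $0$-homogeneous, so its Hessian at $u\in S$ annihilates $u$. Since $V_k$ is finite-dimensional, a small $v$ is $C^2$-small, and the Hessian on $u^\perp$ is close to that of $|x|$, which is the identity there. So the Hessian is positive semidefinite off $0$, and $F$ is convex on lines missing $0$. On a line through $0$ it is $|t|F(x)$, which is convex. Hence $F$ is a norm. Finally, "nonnegative and subadditive" is a first-order condition on $v$, so $\mathcal M_k$ is semialgebraic.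

**Step 2: the cone structure.** Put $\nu(v)=\inf\{t>0:1+v/t\in\mathcal M\}$ on $\bigcup_kV_k$. It is $G$-invariant, and on $V_k$ it is the gauge of $\mathcal M_k-1$: continuous, positively homogeneous, positive off $0$. Let
$$\Sigma_k=\{v\in V_k:\nu(v)=1\},\qquad Y_k=\Sigma_k/G,\qquad D_k=\mathcal M_k/G.$$
$\Sigma_k$ meets every ray of $V_k$ once, so it is a compact $G$-invariant topological sphere of dimension $\dim V_k-1$, and $Y_k$ is the $Y_k$ of Section 1. It is semialgebraic: $v\in\Sigma_k$ iff $1+v\in\mathcal M_k$ and $1+(1+\epsilon)v\notin\mathcal M_k$ for all $\epsilon>0$. Also $\Sigma_k\subset\Sigma_{k+1}$. Every $f\in\mathcal M_k$ is $1+tv$ with $v\in\Sigma_k$, $t\in[0,1]$, with $t$ unique, and $v$ unique if $t>0$. As $\nu$ is $G$-invariant, $([v],t)\mapsto[1+tv]$ identifies $D_k$ with the cone over $Y_k$ with vertex $[1]$. By (F5) $Y_k$ and $D_k$ are homeomorphic to finite polyhedra. The map $D_k\to X$ is a continuous injection of a compact space, so we regard $D_k\subset D_{k+1}\subset X$.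

**Step 3: smoothing, to push $X$ into some $D_k$ by a small move.** On $G$ put $\varphi_l(g)=c_l(n+\operatorname{tr}g)^l$, with $c_l$ chosen so that $\int\varphi_l=1$ for normalized Haar measure. It is nonnegative, as $\operatorname{tr}g\ge-n$, and it is a class function. Its mass concentrates at $I$: the trace equals $n$ only at $I$, so outside a neighborhood $U$ of $I$ we have $n+\operatorname{tr}g\le2n-2\eta$ for some $\eta\in(0,n)$. If $\mu>0$ is the measure of $\{\operatorname{tr}g>n-\eta\}$, the mass outside $U$ is at most $(2n-2\eta)^l/(\mu(2n-\eta)^l)\to0$. Put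
$$\mathcal A_lf(u)=\int_G\varphi_l(g)f(gu)\,dg.$$

* $\mathcal A_l(\mathcal M)\subset\mathcal M$: an average of seminorms is a seminorm, and the linear condition, which is $G$-invariant, is preserved.
* $\mathcal A_l$ is $G$-equivariant: $\mathcal A_l(hf)(u)=\int\varphi_l(g)f(h^{-1}gu)\,dg$, and the substitution $g=hg'h^{-1}$ turns this into $(\mathcal A_lf)(h^{-1}u)$.
* $\sup_{f\in\mathcal M}\|\mathcal A_lf-f\|\to0$, because $|f(gu)-f(u)|\le R_*|gu-u|$.
* $\mathcal A_l(\mathcal M)\subset\mathcal M_k$ for some $k$, which may be taken as large as we like. Fix $u_0\in S$. For $a\in G$ we have $\mathcal A_lf(au_0)=\int\varphi_l(ga^{-1})f(gu_0)\,dg$, and $\varphi_l(ga^{-1})=c_l(n+\operatorname{tr}(ga^T))^l$ is a polynomial of degree $\le l$ in the entries of $a$. The functions $h\in C(S)$ such that $a\mapsto h(au_0)$ is the restriction of a polynomial of degree $\le l$ form a finite-dimensional $G$-invariant space, which contains $\mathcal A_l(\mathcal M)$.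

**Proposition 3.** $X$ is a compact AR.

*Proof.* The equivariant homotopy $(1-t)f+t\mathcal A_lf$ stays in the convex set $\mathcal M$ and has tracks of diameter $\le\|f-\mathcal A_lf\|$. Since $\mathcal M\to X$ is an open quotient map, it induces a homotopy of $X$, with equally small tracks, from the identity to a map $X\to D_k\subset X$. As $D_k$ is a polyhedron, (F2) shows that $X$ is an ANR. It is contractible via $[(1-t)f+t\cdot1]$. $\square$

In view of (F1) it remains to separate maps. The only obstacle will be the cone point, and we must contract the links.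

## 5. A transfer from $(Y\times M)/G$ to $Y/G$

As explained in Section 1, we can contract links modulo a subgroup $N$, and we want to conclude something modulo $G$. With $M=G/N$, the space $\Sigma_k/N$ is $(\Sigma_k\times M)/G$, and its fiber over $[y]\in\Sigma_k/G$ is $M/G_y$. This is not a fiber bundle, since the fibers change with $y$. Nevertheless there is a transfer. (For general spaces this is Oliver's transfer, Ann. of Math. 103 (1976) 637–644. We prove the case that we need completely.)

**Lemma 4.** Let $V,W$ be finite-dimensional representations of $G=O(n)$ given by polynomials in the matrix entries, $Y\subset V$ a nonempty compact semialgebraic $G$-invariant set, $M=Gw\subset W$ an orbit, and $\pi:(Y\times M)/G\to Y/G$ the projection. For every abelian group $A$ and $s\ge0$ there is a homomorphism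
$$\tau:H^s((Y\times M)/G;A)\to H^s(Y/G;A)\quad\text{with}\quad\tau\pi^*=\chi(M)\cdot\mathrm{id}.$$

Cohomology is sheaf cohomology; for the two spaces in the statement it is singular cohomology, since they are polyhedra by (F5).

The idea: choose functions $f_y$ on $M$, depending on $y$ equivariantly, and sum over the critical points of $f_y$ with their Poincaré–Hopf indices; the total index is $\chi(M)$. Since we work modulo $G$, the right objects are critical $G_y$-orbits, and we need finitely many of them for every $y$. One cannot ask for finitely many critical points: if $y$ is fixed by $G$, then $f_y$ is constant on the orbit $M$ and every point is critical; but there is one critical orbit, with index $\chi(M)$.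

*Setup.* $M$ is a closed smooth semialgebraic submanifold of $W$. Let $q:V\times W\to\mathbb R^N$ consist of generators of $\mathbb R[V\times W]^G$ (in this section $N$ is just their number), and put $q_y=q(y,\cdot)|_M$. Since $q$ separates $G$-orbits,
$$q_y(x)=q_y(x')\iff x'\in G_yx\qquad(x,x'\in M).\tag{3}$$

**Step 1: functions with finitely many critical orbits.** Put $r=\dim Y+1$ and let $\mathcal E$ be the space of polynomials of degree $\le2r-1$ on $\mathbb R^N$. For $p\in\mathcal E$ put $f_y=p\circ q_y$ and $Z_y=\{x\in M:d_xf_y=0\}$. *We claim that for some $p\in\mathcal E$ the set $Z_y/G_y$ is finite for every $y\in Y$.* A parameter count proves it. For a single $y$, a generic $p$ would do; since $y$ varies in a family of dimension $r-1$, we control $r$ critical values of $q_y$ at once.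

(i) *Prescribing $r$ differentials.* For distinct $u_1,\dots,u_r\in\mathbb R^N$ and covectors $\alpha_i$ there is $p\in\mathcal E$ with $dp(u_i)=\alpha_i$ for all $i$, namely
$$p(u)=\sum_i\alpha_i(u-u_i)\prod_{j\ne i}\frac{|u-u_j|^2}{|u_i-u_j|^2}.$$
Its degree is at most $1+2(r-1)$. At $u_i$ the $i$-th term has differential $\alpha_i$, because its linear factor vanishes and its product equals $1$ there; each other term contains $|u-u_i|^2$ and has differential $0$.

(ii) *A dimension bound.* Let $M_y^\rho=\{x\in M:\operatorname{rank}d_xq_y=\rho\}$. If it is nonempty, then $e:=\dim q_y(M_y^\rho)\le\rho$. Choose a semialgebraic section $s:q_y(M_y^\rho)\to M_y^\rho$ of $q_y$. By (F3) there is an $e$-dimensional $C^1$ submanifold $C\subset q_y(M_y^\rho)$ on which $s$ is $C^1$ as a map to $W$. As $s$ takes values in the submanifold $M$, $ds$ takes values in $TM$. Differentiating $q_y\circ s=\mathrm{id}_C$ at $u\in C$ gives $T_uC\subset\operatorname{im}d_{s(u)}q_y$, a space of dimension $\rho$. So $e\le\rho$.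

(iii) *The count.* For $0\le\rho\le\dim M$ let $J_\rho$ be the semialgebraic set of all $(p,y,u_1,\dots,u_r)\in\mathcal E\times Y\times(\mathbb R^N)^r$ with distinct $u_i$ such that for each $i$ there is $x_i\in M_y^\rho$ with $q_y(x_i)=u_i$ and $dp(u_i)\circ d_{x_i}q_y=0$. By (ii) the possible $(y,u_1,\dots,u_r)$ form a set of dimension $\le\dim Y+r\rho$. Fix one of them. By (3), $x_i$ is unique up to $G_y$. Since $q_y$ is $G_y$-invariant, $d_{gx}q_y\circ d_xg=d_xq_y$ for $g\in G_y$, so $R_i=\operatorname{im}d_{x_i}q_y$ depends only on $(y,u_i)$, and $\dim R_i=\rho$. The condition on $p$ is $dp(u_i)|_{R_i}=0$ for all $i$. By (i) the map $p\mapsto(dp(u_i)|_{R_i})_i$ onto $\bigoplus_iR_i^*$ is surjective, so the condition defines a linear subspace of codimension exactly $r\rho$. Hence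
$$\dim J_\rho\le(\dim Y+r\rho)+(\dim\mathcal E-r\rho)=\dim\mathcal E+\dim Y.$$

(iv) *Choosing $p$.* Suppose that for some $p$ and $y$ the semialgebraic set $q_y(Z_y\cap M_y^\rho)$ is infinite. It contains a semialgebraic arc $C$. Since $d_xf_y=dp(q_y(x))\circ d_xq_y$, the fiber of $J_\rho\to\mathcal E$ over $p$ contains, with this $y$, all $r$-tuples of distinct points of $C$, so its dimension is at least $r$. By (F3) such $p$ lie in a semialgebraic set of dimension $\le\dim\mathcal E+\dim Y-r=\dim\mathcal E-1$. There are finitely many $\rho$, so some $p$ avoids all these sets. For it $q_y(Z_y)$ is finite for all $y$. By (3), $q_y$ maps $Z_y/G_y$ injectively, so $Z_y/G_y$ is finite. This proves the claim.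

**Step 2: from the orbit space of critical points to sheaves on $Y/G$.** We reduce $\tau$ to a map of sheaves. Fix $p$ as in Step 1 and a $G$-invariant Riemannian metric on $M$, and let $v_y=\nabla f_y$, jointly continuous in $(y,x)$. Since $f_{gy}(gx)=f_y(x)$, $g$ carries $v_y$ to $v_{gy}$. Put
$$Z=\{(y,x)\in Y\times M:x\in Z_y\},\quad D=Z/G\subset(Y\times M)/G,\quad B=Y/G,\quad\kappa=\pi|_D:D\to B.$$
$Z$ is closed and $G$-invariant, so $\kappa$ is a closed map of compact Hausdorff spaces. Its fibers $\kappa^{-1}([y])=Z_y/G_y$ are finite. So the stalks $(R^t\kappa_*A)_{[y]}=H^t(\kappa^{-1}([y]);A)$ vanish for $t>0$, and the Leray spectral sequence gives $H^s(D;A)\cong H^s(B;\kappa_*A)$. Under this isomorphism $\kappa^*$ corresponds to the map induced by the canonical $A_B\to\kappa_*A$.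

**Step 3: the index sum.** For a continuous vector field $v$ on $M$ and open $\Omega\subset M$ with $v\ne0$ on $\partial\Omega$ let $\operatorname{ind}(v,\Omega)\in\mathbb Z$ be the Poincaré–Hopf index. It is additive, invariant under diffeomorphisms and under homotopies without zeros on $\partial\Omega$, and $\operatorname{ind}(v,M)=\chi(M)$. If $O$ is a compact subset of the zero set of $v$, open in it, let $\operatorname{ind}(v,O)$ be the index on a small neighborhood of $O$. Each $G_y$-orbit $O\subset Z_y$ is clopen in $Z_y$, as $Z_y$ is a finite disjoint union of closed orbits. For $U\subset B$ open and $s:\kappa^{-1}(U)\to A$ locally constant define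
$$w(s)([y])=\sum_{O\in Z_y/G_y}\operatorname{ind}(v_y,O)\,s([y,O])\qquad([y]\in U).\tag{4}$$
It does not depend on the representative: $g$ carries $Z_y$, $v_y$, $O$ to $Z_{gy}$, $v_{gy}$, $gO$, and $[gy,gO]=[y,O]$.

**Step 4: $w(s)$ is locally constant.** When $y$ moves, critical orbits split and merge; we show that (4) does not notice. Let $Z_y=O_1\sqcup\dots\sqcup O_h$ and $s_j=s([y,O_j])$. The function $(y',x')\mapsto s([y',x'])$ is locally constant on the part of $Z$ over $U$. Since each $O_j$ is compact, there are open $\Omega_j\supset O_j$ with disjoint closures and a neighborhood $Y_0$ of $y$ in $Y$ such that for $y'\in Y_0$ we have $[y']\in U$, and $s([y',x'])=s_j$ whenever $x'\in Z_{y'}\cap\Omega_j$. On the compact set $M\setminus\bigcup_j\Omega_j$, which contains every $\partial\Omega_j$ because the closures are disjoint, $|v_y|$ has a positive minimum (if the set is empty, there is nothing to do). Shrinking $Y_0$, we may assume that $|v_{y'}-v_y|$ is smaller than this minimum everywhere on that set. Hence for $y'\in Y_0$: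

* $Z_{y'}\subset\bigcup_j\Omega_j$;
* the linear homotopy from $v_y$ to $v_{y'}$ has no zeros on $\partial\Omega_j$, so $\operatorname{ind}(v_{y'},\Omega_j)=\operatorname{ind}(v_y,\Omega_j)=\operatorname{ind}(v_y,O_j)$.

For a $G_{y'}$-orbit $O'\subset Z_{y'}$ the pieces $O'\cap\Omega_j$ are clopen in $Z_{y'}$, and $s([y',O'])=s_j$ whenever $O'\cap\Omega_j\ne\emptyset$. By additivity
$$w(s)([y'])=\sum_{O'}\sum_j\operatorname{ind}(v_{y'},O'\cap\Omega_j)\,s_j=\sum_j\operatorname{ind}(v_{y'},\Omega_j)\,s_j=\sum_j\operatorname{ind}(v_y,O_j)\,s_j=w(s)([y]).$$
The image of $Y_0$ in $B$ is a neighborhood of $[y]$, since orbit maps are open.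

**Step 5: the transfer.** By Step 4, $w:\kappa_*A\to A_B$ is a homomorphism of sheaves. On a constant $s$, (4) is multiplication by $\sum_O\operatorname{ind}(v_y,O)=\operatorname{ind}(v_y,M)=\chi(M)$, so $A_B\to\kappa_*A\xrightarrow{w}A_B$ is multiplication by $\chi(M)$. Let $\tau$ be the composite
$$H^s((Y\times M)/G;A)\to H^s(D;A)\cong H^s(B;\kappa_*A)\xrightarrow{w}H^s(B;A),$$
where the first map is restriction. Since $\pi^*$ followed by restriction to $D$ is $\kappa^*$, Step 2 gives $\tau\pi^*=\chi(M)\cdot\mathrm{id}$. $\square$

## 6. The links contract inside larger links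

From now on $n\ge3$ is essential. We need a subgroup $N$ with Euler characteristic $\chi(G/N)=1$ that fixes harmonics of arbitrarily high even degree. For $n=3$ it was the stabilizer of an axis, or equivalently of the plane orthogonal to it. In general let $m=\lfloor n/2\rfloor$ and fix an orthogonal decomposition
$$\mathbb R^n=L_1\oplus\dots\oplus L_m\ (\oplus\,\ell)$$
into planes $L_i$, and a line $\ell$ if $n$ is odd. Let $N\le G=O(n)$ be the group of orthogonal maps that permute the planes $L_i$. It contains the torus $T=\prod_iSO(L_i)$ with finite index, so $T=N_0$ is its identity component.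

**(a) $N$ is not transitive on $S$.** This is what produces $N$-invariant functions. Indeed $\dim N=m=\lfloor n/2\rfloor<n-1=\dim S$ for $n\ge3$. (For $n=2$ we have $N=O(2)$, which is transitive; here the argument breaks down in the plane.)

**(b) $G/N$ is an orbit $M=Gw$ in a polynomial representation,** as Lemma 4 requires. In the space of quartic forms take $w(x)=\sum_i|x_i|^4$, where $x_i$ is the component of $x$ in $L_i$. On the unit sphere $w\le(\sum_i|x_i|^2)^2\le1$, with equality exactly on the union of the unit circles of the $L_i$, which are disjoint. So the stabilizer of $w$ permutes these circles, hence the $L_i$. Conversely $N$ fixes $w$. So the stabilizer equals $N$.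

**(c) $\chi(M)=1$.** We count fixed points of $T$. If $gN\in G/N$ is fixed by $T$, then $g^{-1}Tg\subset N$; being connected, $g^{-1}Tg\subset N_0=T$, and by dimension $g^{-1}Tg=T$. So $g$ permutes the irreducible two-dimensional $T$-submodules of $\mathbb R^n$. These are exactly the $L_i$: they are pairwise non-isomorphic, since $SO(L_i)$ acts nontrivially only on $L_i$, and $\ell$ is trivial. Hence $g\in N$, and $M^T$ is one point $x$. Let $t$ be a topological generator of $T$. It acts on $M$ homotopically to the identity, and $M^t=M^T=\{x\}$. A nonzero vector of $T_xM$ fixed by $dt$ would be fixed by $T$, and the geodesic in its direction, for a $G$-invariant metric, would consist of $T$-fixed points, a contradiction. So the $T$-module $T_xM$ is a sum of planes on which $t$ rotates by angles $\theta_i\notin2\pi\mathbb Z$. Then $\det(I-dt)=\prod_i(2-2\cos\theta_i)>0$, the Lefschetz index of $x$ is $+1$, and the Lefschetz fixed point theorem gives $\chi(M)=1$. (For $n=3$ this is $\chi(\mathbb RP^2)=1$.)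

**(d) For each $k$ there is $j>k$ with $\mathcal H_{2j}^N\ne0$.** Averaging over $N$ preserves each $\mathcal H_j$, so $\bigoplus_j\mathcal H_j^N$ is dense in $C(S)^N=C(S/N)$. For odd $j$ we have $\mathcal H_j^N=0$, because $-I\in N$. If $\mathcal H_{2j}^N=0$ for all $j>k$, a finite-dimensional subspace would be dense in $C(S/N)$, so $C(S/N)$ would be finite-dimensional and $S/N$ finite. But $S/N$ is connected, so it would be a point, contradicting (a).

**Proposition 5.** For every $k\ge2$ there is $k'>k$ such that the inclusion $Y_k\to Y_{k'}$ is null-homotopic.

*Proof.*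

**Step 1: for each $k$ some inclusion $i:Y_k\to Y_{k'}$ is zero on homology in positive degrees.** Here we move to an $N$-fixed function and use the transfer. By (d) choose $0\ne e\in\mathcal H_{2j}^N$ with $j>k$, and put $k'=j$. For $v\in\Sigma_k$ and $\theta\in[0,1]$ the vector $(1-\theta)v+\theta e$ is nonzero, because $v\neq0$ and $e\notin V_k$. Dividing it by its $\nu$-value gives an $N$-equivariant homotopy in $\Sigma_{k'}$ from the inclusion $\Sigma_k\to\Sigma_{k'}$ to a constant map. So the induced map $i_N:\Sigma_k/N\to\Sigma_{k'}/N$ is null-homotopic.

The map $Nv\mapsto G(v,w)$ is a homeomorphism $\Sigma_k/N\cong(\Sigma_k\times M)/G$ over $Y_k$. It is onto, because $(v,gw)\sim(g^{-1}v,w)$. It is injective, because $(v',w)=g(v,w)$ forces $g\in N$. And both spaces are compact Hausdorff.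

Let $\pi_k:\Sigma_k/N\to Y_k$ be the projections. For $c\in H^s(Y_{k'};A)$, $s\ge1$, we have $\pi_k^*i^*c=i_N^*\pi_{k'}^*c=0$. The representation $V_k$ is polynomial in the matrix entries, as $g^{-1}=g^T$, so Lemma 4 applies with $Y=\Sigma_k$ and gives $i^*c=\chi(M)\,i^*c=\tau\pi_k^*i^*c=0$. Thus $i^*=0$ on $H^s(\,\cdot\,;A)$ for every $A$ and every $s\ge1$.

Now take $A=H_s(Y_{k'};\mathbb Z)$ and, by the universal coefficient theorem, a class $c\in H^s(Y_{k'};A)$ mapping to $\mathrm{id}\in\operatorname{Hom}(H_s(Y_{k'}),A)$. By naturality $i^*c=0$ maps to $i_*\in\operatorname{Hom}(H_s(Y_k),A)$. So $i_*=0$ on $H_s(\,\cdot\,;\mathbb Z)$ for $s\ge1$.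

**Step 2: $Y_k$ is simply connected.** This is needed to pass from homology to homotopy. As $V_k\supset\mathcal H_4$, $\Sigma_k$ is a sphere of dimension $\ge2$; so it is simply connected, and $Y_k$ is path connected. Let $x_0\in\Sigma_k$ be a multiple of a zonal harmonic in $\mathcal H_4$. It is fixed by a reflection, in a hyperplane containing its axis, so its $O(n)$-orbit is its $SO(n)$-orbit, which is path connected. A loop in $Y_k$ at $[x_0]$ lifts by (F4), after translation by an element of $G$, to a path in $\Sigma_k$ from $x_0$ to some $gx_0$. Join $gx_0$ to $x_0$ inside the orbit; in $Y_k$ this adds a constant path. So the given loop is homotopic to the image of a loop in $\Sigma_k$, hence null-homotopic.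

**Step 3: null-homotopy through a telescope.** We assemble all the links into one contractible complex. Choose finite simplicial complexes $K_k$ with homeomorphisms $K_k\cong Y_k$, and cellular maps $g_k:K_k\to K_{k+1}$ which under these identifications are homotopic to the inclusions $Y_k\to Y_{k+1}$, $k\ge2$. Let $\mathrm{Tel}$ be the mapping telescope of $K_2\xrightarrow{g_2}K_3\xrightarrow{g_3}\cdots$, a CW complex. Every compact subset lies in a finite subtelescope, which deformation retracts onto its last stage $K_l$. So $\mathrm{Tel}$ is connected and, by Step 2, simply connected. By Step 1, $\tilde H_*(\mathrm{Tel})=\varinjlim\tilde H_*(Y_k)=0$. By Whitehead's theorem $\mathrm{Tel}$ is contractible, so $K_k\to\mathrm{Tel}$ is null-homotopic. The null-homotopy has compact image, so it lies in a finite subtelescope ending in some $K_{k'}$ with $k'>k$. Composing it with the retraction onto $K_{k'}$ shows that $g_{k'-1}\cdots g_k$ is null-homotopic. Under the identifications this map is homotopic to the inclusion $Y_k\to Y_{k'}$. $\square$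

For $n=2$ the conclusion of Proposition 5 is false for $k\ge4$, by the computation in Section 1.

## 7. Pushing off the Euclidean point, and analytic against non-analytic norms

*Proof of Theorem 1.* By Proposition 3, $X$ is a compact AR. Given two maps $I^d\to X$, we compose them with maps $a,b:X\to X$ close to the identity and with disjoint images. So by (F1) it suffices to find, for each $\varepsilon>0$, maps $a,b$ that are $2\varepsilon$-close to $\mathrm{id}_X$ with $a(X)\cap b(X)=\emptyset$. The image of $a$ will consist of classes of norms that are analytic off $0$, and the image of $b$ of classes of norms that are not. To spoil analyticity we will take the maximum with the Euclidean norm; this works for every norm in play except the Euclidean one. Therefore $a$ must first avoid that point.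

**Step 1: the map $a$, which makes norms analytic and avoids $[1]$.** By Section 4 choose $l$ with $\|\mathcal A_lf-f\|<\varepsilon/2$ on $\mathcal M$, and $k\ge2$ with $\mathcal A_l(\mathcal M)\subset\mathcal M_k$. Take $k'$ from Proposition 5 and a homotopy $h:Y_k\times[0,1]\to Y_{k'}$ with $h_1$ the inclusion and $h_0$ constant. Let $R=\max_{f\in\mathcal M}\|f-1\|$ and choose $\delta\in(0,1)$ with $2\delta R<\varepsilon/2$. Define $\zeta:D_k\to D_{k'}\setminus\{[1]\}$, for $v\in\Sigma_k$ and $t\in[0,1]$, by
$$\zeta([1+tv])=\begin{cases}[1+tv],&t\ge\delta,\\ [1+\delta u]\ \text{ with }[u]=h([v],t/\delta)\in Y_{k'},&t\le\delta.\end{cases}$$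
The two formulas agree at $t=\delta$ because $h_1$ is the inclusion, and the second is well defined at $t=0$ because $h_0$ is constant. So $\zeta$ is continuous on the cone $D_k$. Its values have cone parameter at least $\delta>0$, so they differ from $[1]$. For $t\le\delta$ both $[1+tv]$ and its image are within $\delta R$ of $[1]$, since $\|v\|\le R$ for $v\in\Sigma_k$ and $\|u\|\le R$ for $u\in\Sigma_{k'}$; thus $\zeta$ moves points by at most $2\delta R<\varepsilon/2$. Let $\bar{\mathcal A}_l:X\to D_k$ be induced by $\mathcal A_l$ and put $a=\zeta\circ\bar{\mathcal A}_l$. Then $a$ is $\varepsilon$-close to $\mathrm{id}_X$ and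
$$a(X)\subset(\mathcal M_{k'}\setminus\{1\})/G.\tag{5}$$

**Step 2: the map $b$, which spoils analyticity.** For $s\in[0,1]$ and $f\in\mathcal M$ put
$$\beta_s(f)=r\big(f+s\max(f,|\cdot|)\big),$$
with $r$ from Section 3. The argument of $r$ is a norm, so $\beta_s(f)\in\mathcal M$. The map $\beta_s$ is $G$-equivariant, since $r$ is and $|\cdot|$ is invariant; $(s,f)\mapsto\beta_s(f)$ is continuous on $[0,1]\times\mathcal M$; and $\beta_0=r|_{\mathcal M}=\mathrm{id}$. By compactness there is $s>0$ such that the induced map $\bar\beta_s:X\to X$ is $\varepsilon$-close to $\mathrm{id}_X$. Fix it and put $b=\bar\beta_s\circ a$, which is $2\varepsilon$-close to $\mathrm{id}_X$.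

**Step 3: the images are disjoint.** Let $f\in\mathcal M_{k'}\setminus\{1\}$. On $S$ it is the restriction of a polynomial, so its homogeneous extension $|x|f(x/|x|)$ is real-analytic on $\mathbb R^n\setminus0$. As $\int_Sf\,d\sigma=1$ and $f\not\equiv1$ on $S$, the open sets $\{f<1\}$ and $\{f>1\}$ of $S$ are both nonempty. So $\max(f,|\cdot|)$ equals $|x|$ on a nonempty open cone, but not everywhere. If it were real-analytic on the connected set $\mathbb R^n\setminus0$, then so would be its difference with $|x|$, which vanishes on a nonempty open set and hence would vanish identically, a contradiction. Hence $\max(f,|\cdot|)$ is not real-analytic on $\mathbb R^n\setminus0$. Since $f$ is and $s>0$, the norm $f+s\max(f,|\cdot|)$ is not; and neither is $\beta_s(f)$, which arises from it by an invertible linear substitution and a scaling.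

Analyticity off $0$ is $O(n)$-invariant, so it is a property of points of $X$. By (5), points of $a(X)$ are classes of analytic elements of $\mathcal M$, while points of $b(X)$ are classes of non-analytic ones. Hence $a(X)\cap b(X)=\emptyset$.

By (F1), $X\cong Q$, and by Proposition 2, $\operatorname{BM}(n)\cong X\cong Q$ for every $n\ge3$. $\blacksquare$
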